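# Balanced cyclic subgroups of $(\mathbb Z/d\mathbb Z)^\times$: counting the moduli

## 1. The counting formula for balanced moduli

For a positive integer $d$ let $\mathbb U_d=(\mathbb Z/d\mathbb Z)^\times$, with elements represented by the integers in $[1,d]$ coprime to $d$. A subgroup $H\le\mathbb U_d$ is **balanced** if every coset $gH$ in $\mathbb U_d$ has as many elements in $(0,d/2)$ as in $(d/2,d)$. Fix an integer $p$ with $|p|>1$ (not necessarily prime), and put
$$\begin{aligned}\mathcal B_p&=\{d:(d,p)=1,\ \langle p\bmod d\rangle\text{ is balanced}\},\\ \mathcal B_{p,0}&=\{d:4\mid d,\ (d,p)=1,\ \tfrac12d+1\in\langle p\bmod d\rangle\},\\ \mathcal B_{p,1}&=\{d:(d,p)=1,\ -1\in\langle p\bmod d\rangle\},\end{aligned}$$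
where $d$ runs over positive integers. For a set $\mathcal A$ of integers, $\mathcal A(x)=\mathcal A\cap[1,x]$.

**Main Theorem.** For every integer $p$ with $|p|>1$, as $x\to\infty$,
$$|\mathcal B_p(x)|=|\mathcal B_{p,0}(x)|+(1+o(1))\,|\mathcal B_{p,1}(x)| .$$

This was conjectured by Pomerance and Ulmer; the statement is posed in the talk "Balanced subgroups of the multiplicative group" (https://math.dartmouth.edu/~carlp/akron2012talk.pdf). It follows from two quantitative theorems. Write $L_1=\log x$ and $L_{k+1}=\log L_k$.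

**Theorem 1.** For every integer $p$ with $|p|>1$ there is $C=C_p$ such that
$$\big|\big(\mathcal B_p\setminus(\mathcal B_{p,0}\cup\mathcal B_{p,1})\big)(x)\big|\ \ll_p\ \frac{x}{(\log x)^{1-CL_4/L_3}} .$$

**Theorem 2.** There is $\delta=\delta(p)>0$ with $|\mathcal B_{p,1}(x)|\gg_p x/(\log x)^{1-\delta}$.

Here is what these say. There are two cheap reasons for $H$ to be balanced. If $-1\in H$, then $a\mapsto d-a$ preserves each coset and exchanges the two halves. If $4\mid d$ and $\frac d2+1\in H$, then for $a$ odd $a(\frac d2+1)\equiv a+\frac d2\pmod d$, so translation by $\frac d2$ preserves each coset and exchanges the halves. So $\mathcal B_{p,0}\cup\mathcal B_{p,1}\subseteq\mathcal B_p$. A modulus in $\mathcal B_p$ outside both sets is balanced by some coincidence, and Theorem 1 bounds the coincidences by $x/(\log x)^{1-o(1)}$. Theorem 2 says that $\mathcal B_{p,1}$ is larger than this by a positive power of $\log x$.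

**Deduction of the Main Theorem.** The two sets barely overlap. Suppose $d\in\mathcal B_{p,0}\cap\mathcal B_{p,1}$. Then $4\mid d$, and $-1$ and $\frac d2+1$ are elements of order 2 in the cyclic group $\langle p\bmod d\rangle$, which has at most one such element. So $\frac d2+2\equiv0\pmod d$, which forces $\frac d2+2\ge d$, i.e. $d=4$. Hence $|\mathcal B_{p,0}\cap\mathcal B_{p,1}|\le1$, and Theorem 1 gives
$$|\mathcal B_p(x)|=|\mathcal B_{p,0}(x)|+|\mathcal B_{p,1}(x)|+O\big(x/(\log x)^{1-o(1)}\big).$$
By Theorem 2 the error is $O\big(|\mathcal B_{p,1}(x)|(\log x)^{-\delta+o(1)}\big)=o(|\mathcal B_{p,1}(x)|)$. $\square$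

To place the formula: Pomerance and Ulmer (2012) proved that for odd $p$ one has $|\mathcal B_{p,0}(x)|\asymp_p x/\log\log x$, that always $|\mathcal B_p(x)\setminus\mathcal B_{p,0}(x)|=O(x/(\log x)^{\delta_p})$ for some $\delta_p>0$, and that $|\mathcal B_{p,1}(x)|\sim c_px/(\log x)^{2/3}$ with $c_p>0$ when $p$ is prime. So for odd $p$ the Main Theorem concerns the secondary term, and for prime $p$ it reads $|\mathcal B_p(x)|=|\mathcal B_{p,0}(x)|+(c_p+o(1))x/(\log x)^{2/3}$. For even $p$ the set $\mathcal B_{p,0}$ is empty (a multiple of 4 is not coprime to $p$), and the theorem says $|\mathcal B_p(x)|\sim|\mathcal B_{p,1}(x)|$. These earlier results are not used below.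

The last section proves a version for finitely generated subgroups of $\mathbb Q^\times$ (Theorem 3), which the Main Theorem does not need.

**Conventions.** $x$ is always sufficiently large in terms of $p$. The letters $q,\ell,r$ denote primes, $e(t)=e^{2\pi it}$, $\omega(d)$ is the number of distinct primes dividing $d$, and $C$ and implied constants depend at most on $p$, except that those in Lemmas 4 and 6 are absolute.

## 2. Small moduli, and moduli balanced by coincidence

For $d=1,2$ the group is $\{1\}$ and neither open half contains an element, so everything is balanced; also $-1\equiv1\in H$.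

Take $d=7$, $p=2$. Then $H=\{1,2,4\}$ has two elements below $3.5$ and one above: not balanced. For $d=5$, $p=2$, $H=\mathbb U_5\ni-1$ is balanced. For $d=8$, $p=5$, $H=\{1,5\}$ with cosets $\{1,5\}$ and $\{3,7\}$; it is balanced, and $5=\frac82+1$.

Now $d=77$, $p=2$. The order of $2$ is $3$ modulo 7 and $10$ modulo 11, so $H=\langle2\rangle$ has order 30 in a group of order 60, and $H$ consists of all units whose class mod 7 is $1,2$ or $4$. Count its elements below $38.5$. Class 1 has $1,8,15,22,29,36$; class 2 has $2,9,16,23,30,37$; class 4 has $4,11,18,25,32$. That is $6+6+5=17$ integers, of which $11$ and $22$ are not units, leaving $15$, half of $|H|$. The other coset is the classes $3,5,6$, with $3,10,17,24,31,38$, then $5,12,19,26,33$, then $6,13,20,27,34$: $6+5+5=16$ integers, of which only $33$ is not a unit, leaving $15$. So $H$ is balanced, although $-1\equiv6\pmod7$ is not in it and $d$ is odd. Thus $77\in\mathcal B_2\setminus(\mathcal B_{2,0}\cup\mathcal B_{2,1})$.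

The same recipe with 3 in place of 11 fails. For $d=21$, $p=2$ the group $H$ has 6 elements, the units in classes $1,2,4$ mod 7; those below $10.5$ are $1,2,4,8$, four out of six. The difference is that $11\equiv4$ is a square mod 7 and $3$ is not. The next section shows that this is the whole story.

An even coincidence: $d=20$, $p=13$, $H=\{1,9,13,17\}$ and the other coset is $\{3,7,11,19\}$. It is balanced, but neither $19$ nor $11=\frac{20}2+1$ lies in $H$.

## 3. Half-interval character sums

**Characters by components.** Since $\mathbb U_d\cong\prod_{\ell^e\|d}\mathbb U_{\ell^e}$, a character of $\mathbb U_d$ factors as $\chi=\prod_{\ell\mid d}\chi_\ell$ with $\chi_\ell$ a character of $\mathbb U_{\ell^e}$. Let $\chi'$ be the primitive Dirichlet character inducing $\chi$ and $f_\chi$ its conductor. Then $\ell\mid f_\chi$ iff $\chi_\ell\ne1$. If $q\mid d$ and $\chi_q=1$, then $\chi'(q)=\prod_{\ell\mid d,\ell\ne q}\chi_\ell(q)$; if $\chi_q\neq1$, then $\chi'(q)=0$. For instance, with $d=77$ and $\chi(a)=\left(\frac a7\right)$,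 we have $\chi_{11}=1$, $f_\chi=7$, and $\chi'(11)=\left(\frac{11}7\right)=1$ although $\chi$ is not defined at $11$. We call $\chi$ odd if $\chi(-1)=-1$.

**Definition.** Let $H\le\mathbb U_d$. A character $\chi$ of $\mathbb U_d$ is *relevant* if it is odd, trivial on $H$, and either $4\nmid d$ or $v_2(f_\chi)=v_2(d)$.

For $d=8$ and $H=\{1,5\}$, the odd characters are the one of conductor 4 (value $1$ at 5) and one of conductor 8 (value $-1$ at 5). Only the first is trivial on $H$, and its conductor has $v_2=2<3$. So there is no relevant character.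

**Lemma 1.** $H$ is balanced iff for each relevant $\chi$ there is an odd prime $\ell\mid d$ with $\chi'(\ell)=1$. If there is no relevant $\chi$, then $-1\in H$, or $4\mid d$ and $\frac d2+1\in H$; conversely, each of these two conditions implies that there is no relevant $\chi$.

*Proof.* If $d\le2$ there are no odd characters, $H$ is balanced and $-1\in H$. Let $d\ge3$.

**Step 1: turn balance into vanishing of sums.** Let $\epsilon(a)=1$ for $0<a<d/2$ and $\epsilon(a)=-1$ for $d/2<a<d$. Then $H$ is balanced iff the function $gH\mapsto\sum_{h\in H}\epsilon(gh)$ on $\mathbb U_d/H$ is zero, i.e. iff all its Fourier coefficients vanish: $\sum_{a\in\mathbb U_d}\epsilon(a)\chi(a)=0$ for all $\chi$ trivial on $H$. Since $\epsilon(d-a)=-\epsilon(a)$, the sum is $0$ for even $\chi$, and for odd $\chi$ it is $2S(\chi)$ with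
$$S(\chi)=\sum_{0<a<d/2,\ (a,d)=1}\chi(a).$$

**Step 2: reduce to the primitive character.** Let $\chi$ be odd and $f=f_\chi>1$. Since $\chi(a)=\chi'(a)$ for $(a,d)=1$, Möbius inversion (with $a=eb$) gives
$$S(\chi)=\sum_{e\mid d}\mu(e)\chi'(e)\sum_{0<b<d/(2e)}\chi'(b).$$
Only squarefree $e$ with $(e,f)=1$ matter, and for these $ef\mid d$. Put $m=d/(ef)$, so that $d/(2e)=mf/2$. If $m$ is even, $b$ runs over complete periods of $\chi'$ and the inner sum is $0$. If $m$ is odd, complete periods leave half a period and the inner sum is $T:=\sum_{0<b<f/2}\chi'(b)$. So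
$$S(\chi)=T\sum_{\substack{e\mid d,\ (e,f)=1\\ d/(ef)\text{ odd}}}\mu(e)\chi'(e).\tag{1}$$

**Step 3: show $T\ne0$.** Let $B=\sum_{0<b<f}b\chi'(b)$. Then $B/f=B_{1,\chi'}\ne0$ because $\chi'$ is odd and primitive; this is equivalent to $L(1,\bar\chi')\neq0$ (Washington, *Introduction to Cyclotomic Fields*, Ch. 4). We express $B$ by $T$.

Suppose $f$ is odd, and put $B'=\sum_{0<b<f/2}b\chi'(b)$. Pairing $b$ with $f-b$ and using oddness, $B=\sum_{b<f/2}(b-(f-b))\chi'(b)=2B'-fT$. The numbers $1,\dots,f-1$ are also the $2c$ and the $f-2c$ with $0<c<f/2$, so $B=\sum_c(2c-(f-2c))\chi'(2c)=\chi'(2)(4B'-fT)$. Substituting $2B'=B+fT$ gives $B=\chi'(2)(2B+fT)$, that is $fT=(\overline{\chi'(2)}-2)B\ne0$.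

Suppose $f$ is even. A conductor is never $\equiv2\bmod4$, so $4\mid f$. The kernel of $\mathbb U_f\to\mathbb U_{f/2}$ is $\{1,1+\frac f2\}$, so primitivity gives $\chi'(1+\frac f2)=-1$. For $b$ odd, $b+\frac f2\equiv b(1+\frac f2)\pmod f$, hence $\chi'(b+\frac f2)=-\chi'(b)$; for $b$ even both sides vanish. Therefore (note $\chi'(f/2)=0$)
$$B=\sum_{0<b<f/2}\Big(b-\big(b+\tfrac f2\big)\Big)\chi'(b)=-\tfrac f2T,\qquad\text{so }T\ne0.$$

**Step 4: evaluate (1).** There are four cases.

* $d$ odd: every $e$ counts and $S(\chi)=T\prod_{\ell\mid d}(1-\chi'(\ell))$.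
* $d\equiv2\bmod4$: $f$ is odd, so $e$ must be even, and $S(\chi)=-\chi'(2)T\prod_{\ell\mid d,\ \ell>2}(1-\chi'(\ell))$.
* $4\mid d$ and $v_2(f)=v_2(d)$: $e$ is odd, $d/(ef)$ is odd, and $S(\chi)=T\prod_{\ell\mid d,\ \ell>2}(1-\chi'(\ell))$.
* $4\mid d$ and $v_2(f)<v_2(d)$: if $f$ is even, then $e$ is odd and $d/(ef)$ is even. If $f$ is odd, then $v_2(d/f)\ge2$ and $v_2(e)\le1$, so $d/(ef)$ is even. Hence $S(\chi)=0$.

So among the odd $\chi$ trivial on $H$, the irrelevant ones have $S(\chi)=0$ automatically, and a relevant one has $S(\chi)=0$ iff $\chi'(\ell)=1$ for some odd $\ell\mid d$. This is the criterion.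

**Step 5: no relevant characters.** Suppose no $\chi$ is relevant. If no odd character is trivial on $H$, then every character trivial on $H$ is trivial at $-1$, so $-1\in H$. If $4\nmid d$ this must be the case. Otherwise $4\mid d$ and some odd $\chi_0$ is trivial on $H$. Every odd $\chi$ trivial on $H$ has $v_2(f_\chi)<v_2(d)$, so $f_\chi\mid\frac d2$, i.e. $\chi(\frac d2+1)=1$. An even $\eta$ trivial on $H$ is the ratio $(\eta\chi_0)/\chi_0$ of two odd ones, so $\eta(\frac d2+1)=1$ too. Hence $\frac d2+1\in H$. Conversely, if $-1\in H$, no odd $\chi$ is trivial on $H$; if $4\mid d$ and $\frac d2+1\in H$, every $\chi$ trivial on $H$ has $f_\chi\mid\frac d2$ and is not relevant. $\square$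

For $d=77$, $H=\langle2\rangle$, the only relevant character is $\left(\frac\cdot7\right)$, and $\left(\frac{11}7\right)=1$. For $d=21$ it is again $\left(\frac\cdot7\right)$, with $\left(\frac37\right)=-1$, $T=1+1-1=1$ and $S=2$. If $d$ is a power of one prime, an odd $\ell\mid d$ divides the conductor of every nontrivial character, so $\chi'(\ell)=0$; hence coincidences occur only for $d$ with at least two prime factors.

From now on call $d\in\mathcal B_p\setminus(\mathcal B_{p,0}\cup\mathcal B_{p,1})$ **sporadic**. By Lemma 1, a sporadic $d$ has a relevant character for $H=\langle p\bmod d\rangle$.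

## 4. Twisting a relevant character by characters of odd order

The first thing to try is to pick one relevant $\chi$ and use the prime $\ell$ with $\chi'(\ell)=1$. This is a weak condition: a typical $d$ has about $\log\log x$ prime factors, and if $\chi$ has small order it is no surprise that one of them has $\chi'(\ell)=1$. The case $d=77$ is of this kind. To get something rare one needs many relevant characters at once, and one gets them by twisting.

**Lemma 2.** Let $d$ be sporadic. For every character $\psi$ of $\mathbb U_d$ of odd order with $\psi(p)=1$ there is an odd prime $q\mid d$ with $\psi_q=1$ and $\psi'(q)=1$.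

*Proof.* Take a relevant $\chi$ and let $N$ be the odd part of its order. Then $\chi_1=\chi^N$ has 2-power order, is odd because $(-1)^N=-1$, and is trivial at $p$. The component $\chi_2$ at the prime 2 has 2-power order because $\mathbb U_{2^a}$ is a 2-group, so $\chi_2^N$ generates the same group as $\chi_2$ and the 2-part of the conductor is unchanged. Hence $\chi_1$ is relevant.

As $\psi$ has odd order, $\psi(-1)=1$, and its component at 2 is trivial. So $\chi_1\psi$ is odd, trivial at $p$, with the same component at 2 as $\chi_1$: it is relevant. By Lemma 1 there is an odd $q\mid d$ with $(\chi_1\psi)'(q)=1$. In particular $(\chi_1)_q\psi_q=1$. The two factors have coprime orders, so both are trivial. Now $(\chi_1\psi)'(q)=\chi_1'(q)\psi'(q)=1$, a product of roots of unity of coprime orders, so $\psi'(q)=1$. $\square$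

The character $\chi$ has disappeared from the conclusion. An example of the strength gained: $77$ is sporadic for $p=2$, but $d=7\cdot11\cdot31$ is not. Let $\psi$ be a character mod 31 of order 3. Since $2^{10}=1024\equiv1\pmod{31}$, $2$ is a cube mod 31 and $\psi(2)=1$. But $7^{10}\equiv25$ and $11^{10}\equiv5\pmod{31}$, so neither 7 nor 11 is a cube mod 31. No $q$ as in Lemma 2 exists. Moreover $-1\notin\langle2\rangle$ modulo 7, so this $d$ is not in $\mathcal B_2$ at all.

**One prime $r$ at a time.** Fix an odd prime $r$ and use only the $\psi$ of order dividing $r$. They form a vector space $A_r$ over $\mathbb F_r$. For each odd $q\mid d$ the $\psi$ for which $q$ works form a subspace $F_{q,r}$, and Lemma 2 says that the $F_{q,r}$ cover $A_r$. A proper subspace has at most $|A_r|/r$ elements. So if $r>\omega(d)$, some $F_{q,r}$ equals $A_r$, which (as we shall see) forces an $r$-th power condition on all prime divisors $\ell\equiv1\bmod r$ of $d$ other than $q$. Such a condition forbids a set of primes of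 density $\frac1{r-1}(1-\frac1r)=\frac1r$, and a sieve would return a bound of size about $x(\log x)^{-1/r}$. Since a typical $d$ has $\omega(d)$ near $\log\log x$, this $r$ must be about $\log\log x$ or more, and then $(\log x)^{1/r}$ is bounded: nothing is saved. Small $r$ would save more, but for $r\le\omega(d)$ proper subspaces can cover and the argument yields nothing. In addition, different $r$ may come with different $q$.

The way out is to use all $r$ in a range simultaneously. For a product of characters of different prime orders, the probability that one given $q$ works is at most the product of the factors $\frac1r$ over the $r$ with $F_{q,r}\ne A_r$. A product of many small $r$ quickly exceeds $\omega(d)$, so a single $q$ must work identically for nearly all $r$.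

## 5. One prime $q$ that serves almost every $r$

Let $\mathcal R$ be the set of primes $r\in(L_3,L_2^{1/2}]$ and $R=\prod_{r\in\mathcal R}r$. By Chebyshev $R\le\exp(2L_2^{1/2})$, and by Mertens
$$\sum_{r\in\mathcal R}\frac1r=\log L_3-\log L_4+O(1).\tag{2}$$
The sum tends to infinity, which will produce the saving. The upper end makes $R$ smaller than any power of $\log x$; the lower end makes the exceptional $r$ below harmless.

**Lemma 3.** Let $d\le x$ be sporadic with $\omega(d)\le3L_2$. Then there are an odd prime $q\mid d$, disjoint $\mathcal T_a,\mathcal T_b\subseteq\mathcal R$, and integers $0\le j_r<r$ $(r\in\mathcal T_b)$ such that, with $\mathcal T=\mathcal T_a\cup\mathcal T_b$: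

(i) $\prod_{r\in\mathcal R\setminus\mathcal T}r\le3L_2$;

(ii) for every prime $\ell\mid d$, $\ell\ne q$: $p$ is an $r$-th power mod $\ell$ for all $r\in\mathcal T_a$ with $r\mid\ell-1$, and $qp^{-j_r}$ is an $r$-th power mod $\ell$ for all $r\in\mathcal T_b$ with $r\mid\ell-1$.

*Proof.* **Step 1: linear algebra for each $r$.** For $r\in\mathcal R$ let $D_r=\{\ell\mid d:\ell\equiv1\bmod r\}$. For $\ell\in D_r$ fix a character $\omega_\ell$ mod $\ell$ of order $r$ and define $\lambda_\ell(b)\in\mathbb F_r$ for $\ell\nmid b$ by $\omega_\ell(b)=e(\lambda_\ell(b)/r)$. Then $\lambda_\ell(b)=0$ iff $b$ is an $r$-th power mod $\ell$. Put $v=(\lambda_\ell(p))_{\ell\in D_r}$ and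
$$A_r=\{c\in\mathbb F_r^{D_r}:c\cdot v=0\}.$$
For $c\in A_r$ the character $\psi^{(r)}=\prod_{\ell\in D_r}\omega_\ell^{c_\ell}$ of $\mathbb U_d$ is trivial at $p$. For an odd prime $q\mid d$ let $F_{q,r}\le A_r$ be the subspace of those $c$ with $\psi^{(r)}_q=1$ and $\psi^{(r)\prime}(q)=1$, i.e.
$$c_q=0\ \text{ (if }q\in D_r)\quad\text{and}\quad\sum_{\ell\in D_r,\ \ell\ne q}c_\ell\lambda_\ell(q)=0.$$

**Step 2: a random twist selects $q$.** Choose $c^{(r)}\in A_r$ uniformly and independently over $r\in\mathcal R$, and let $\psi=\prod_r\psi^{(r)}$. It has odd order and $\psi(p)=1$. The orders of the $\psi^{(r)}$ are pairwise coprime, so "$\psi_q=1$ and $\psi'(q)=1$" holds iff $c^{(r)}\in F_{q,r}$ for all $r$. With $\mathcal T_q=\{r\in\mathcal R:F_{q,r}=A_r\}$, this event has probability at most $\prod_{r\in\mathcal R\setminus\mathcal T_q}r^{-1}$. By Lemma 2 the union of these events over odd $q\mid d$ is everything, so $\sum_q\prod_{r\in\mathcal R\setminus\mathcal T_q}r^{-1}\ge1$. There are at most $\omega(d)$ terms,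 so some $q$ has $\prod_{r\in\mathcal R\setminus\mathcal T_q}r\le\omega(d)\le3L_2$. Fix it, and put $\mathcal T=\mathcal T_q$, $\mathcal T_a=\{r\in\mathcal T:r\mid q-1\}$, $\mathcal T_b=\mathcal T\setminus\mathcal T_a$. This is (i).

**Step 3: read off the power conditions.** In $\mathbb F_r^{D_r}$ we have $A_r^\perp=\mathbb F_rv$. Let $r\in\mathcal T_a$, so $q\in D_r$. Since $F_{q,r}=A_r$, every $c\in A_r$ has $c_q=0$, so the unit vector $e_q$ lies in $\mathbb F_rv$. Hence $v$ is a nonzero multiple of $e_q$, and $\lambda_\ell(p)=0$ for $\ell\in D_r\setminus\{q\}$. Let $r\in\mathcal T_b$, so $q\notin D_r$. Every $c\in A_r$ is orthogonal to $(\lambda_\ell(q))_{\ell\in D_r}$, so this vector is $j_rv$ for some $j_r$, and $\lambda_\ell(qp^{-j_r})=0$ for all $\ell\in D_r$. $\square$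

Two bookkeeping facts. First, every $r\in\mathcal R$ exceeds $L_3$, so by (i)
$$\sum_{r\in\mathcal R\setminus\mathcal T}\frac1r\le\frac1{L_3L_4}\sum_{r\in\mathcal R\setminus\mathcal T}\log r\le\frac{\log(3L_2)}{L_3L_4}=o(1),$$
and with (2),
$$\kappa:=\prod_{r\in\mathcal T}\Big(1-\frac1r\Big)\le e^{-\sum_{r\in\mathcal T}1/r}\le C\,\frac{L_4}{L_3}.\tag{3}$$
Second, the number of possible tuples $\tau=(\mathcal T_a,\mathcal T_b,(j_r))$ is at most $3^{|\mathcal R|}R\le R^2$.

Independent conditions for $r\in\mathcal T$ should leave a proportion $\kappa$ of the primes $\ell$. If that is right uniformly enough, a sieve gives about $x(\log x)^{-1+\kappa}$. The next two sections establish it for primes $\ell$ that are large compared with $q$.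

## 6. $L$-functions of odd-order characters have no exceptional zero

The power conditions will be detected by ray class characters over cyclotomic fields of growing degree. The classical danger is a real zero near 1 attached to a real character. Our characters have odd order, so none is real, and the bound below is uniform with an absolute constant. For a number field $K$ and an ideal $\mathfrak a$ let $\Lambda(\mathfrak a)=\log N\mathfrak l$ if $\mathfrak a=\mathfrak l^k$, $k\ge1$, is a power of a prime ideal, and $\Lambda(\mathfrak a)=0$ otherwise.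

**Lemma 4.** Let $K$ be a number field of degree $n$, $\Xi$ a primitive ray class character of $K$ of odd order $>1$ with conductor $\mathfrak f$, $\Delta=|d_K|N\mathfrak f$, $\mathcal L=\log\Delta+n$. If $u\ge W$ and $\log W\ge\mathcal L$, then
$$\sum_{W<\ell\le u}\frac1\ell\sum_{\mathfrak l\mid\ell,\ N\mathfrak l=\ell}\Xi(\mathfrak l)\ll1$$
with an absolute implied constant.

*Proof.* **Step 1: the Hadamard formula, real part.** For a primitive ray class character $\psi$ put $\Delta_\psi=|d_K|N\mathfrak f_\psi$, with $\delta_\psi=1$ if $\psi=1$ and $0$ otherwise. By Hecke,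
$$\Lambda(s,\psi)=(s(s-1))^{\delta_\psi}\Delta_\psi^{s/2}\gamma_\psi(s)L(s,\psi)$$
is entire of order 1 and $\Lambda(s,\psi)=w_\psi\Lambda(1-s,\bar\psi)$ with $|w_\psi|=1$. Here $\gamma_\psi$ is, up to a constant, a product of $n$ factors $\pi^{-s/2}\Gamma(\frac s2)$ or $\pi^{-(s+1)/2}\Gamma(\frac{s+1}2)$. The zeros $\rho$ of $\Lambda(s,\psi)$ satisfy $0<\mathrm{Re}\,\rho<1$. The Hadamard product gives (Lagarias–Odlyzko, *Effective versions of the Chebotarev density theorem*, §5)
$$-\frac{L'}L(s,\psi)=\tfrac12\log\Delta_\psi+\frac{\gamma_\psi'}{\gamma_\psi}(s)+\delta_\psi\Big(\frac1s+\frac1{s-1}\Big)-B_\psi-\sum_\rho\Big(\frac1{s-\rho}+\frac1\rho\Big),$$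
and $\mathrm{Re}\,B_\psi=-\sum_\rho\mathrm{Re}\frac1\rho$. The last identity is seen on the line $\mathrm{Re}\,s=\frac12$, away from zeros. There the functional equation, combined with complex conjugation, gives $\mathrm{Re}\frac{\Lambda'}\Lambda(s,\psi)=0$. Also $\sum_\rho\mathrm{Re}\frac1{s-\rho}=0$ there, because $\rho\mapsto1-\bar\rho$ permutes the zeros and replaces $\mathrm{Re}(s-\rho)$ by its negative while keeping $|s-\rho|$. Taking real parts in $\frac{\Lambda'}\Lambda=B_\psi+\sum_\rho(\frac1{s-\rho}+\frac1\rho)$ gives the claim.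

For $1<\mathrm{Re}\,s\le2$, $|\mathrm{Im}\,s|\le2$ we have $|\gamma_\psi'/\gamma_\psi|\ll n$. Let $k$ be the odd order of $\Xi$. Then $\Xi=(\Xi^2)^{(k+1)/2}$, so $\Xi^2\neq1$, and as a primitive character it has the same conductor as $\Xi$. Hence there is an absolute $C\ge1$ with, for $1<\sigma\le2$, $|t|\le2$,
$$-\frac{\zeta_K'}{\zeta_K}(\sigma)\le\frac1{\sigma-1}+C\mathcal L,\qquad-\mathrm{Re}\frac{L'}L(\sigma+it,\Xi^i)\le C\mathcal L-\sum_\rho\mathrm{Re}\frac1{\sigma+it-\rho}\quad(i=1,2),\tag{4}$$
where $\rho$ runs over the zeros of $L(s,\Xi^i)$ in $0<\mathrm{Re}\,s<1$. In the first inequality the sum over zeros has been dropped, its terms being positive.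

**Step 2: a zero-free region with no exception.** Let $\rho=\beta+i\gamma$, $0<\beta<1$, $|\gamma|\le1$, be a zero of $L(s,\Xi)$. Since $3+4\cos\theta+\cos2\theta=2(1+\cos\theta)^2\ge0$, and ideals not prime to $\mathfrak f$ contribute non-negatively (there $\Xi$ and $\Xi^2$ vanish), (4) gives
$$0\le-3\frac{\zeta_K'}{\zeta_K}(\sigma)-4\,\mathrm{Re}\frac{L'}L(\sigma+i\gamma,\Xi)-\mathrm{Re}\frac{L'}L(\sigma+2i\gamma,\Xi^2)\le\frac3{\sigma-1}-\frac4{\sigma-\beta}+8C\mathcal L .$$
We kept only the zero $\rho$ itself. This is where $\Xi^2\ne1$ matters: otherwise the third term would bring in a pole. Take $\sigma=1+a/\mathcal L$ with $a=1/(16C)$. Then $\frac4{\sigma-\beta}\le\frac{3\mathcal L}a+\frac{\mathcal L}{2a}=\frac{7\mathcal L}{2a}$, so $\sigma-\beta\ge\frac{8a}{7\mathcal L}$ and $1-\beta\ge c_1/\mathcal L$ with $c_1=a/7$.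

**Step 3: bound $L'/L$ just to the right of 1.** Let $\sigma_0=1+1/\mathcal L$ and $1<\sigma\le\sigma_0$. If $|\mathrm{Im}\,\rho|\le1$, then $|\sigma-\rho|\ge c_1/\mathcal L$ by Step 2, so $|\sigma_0-\rho|\le|\sigma-\rho|+\frac1{\mathcal L}\le(1+c_1^{-1})|\sigma-\rho|$. If $|\mathrm{Im}\,\rho|>1$, then $|\sigma-\rho|>1\ge\sigma_0-\sigma$, so $|\sigma_0-\rho|\le2|\sigma-\rho|$. In both cases
$$\Big|\frac1{\sigma-\rho}-\frac1{\sigma_0-\rho}\Big|=\frac{\sigma_0-\sigma}{|\sigma-\rho||\sigma_0-\rho|}\ll\frac{\sigma_0-1}{|\sigma_0-\rho|^2}\le\mathrm{Re}\frac1{\sigma_0-\rho},$$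
because $\mathrm{Re}(\sigma_0-\rho)\ge\sigma_0-1$. By (4), $\sum_\rho\mathrm{Re}\frac1{\sigma_0-\rho}\le C\mathcal L+|\frac{L'}L(\sigma_0,\Xi)|$, and $|\frac{L'}L(\sigma_0,\Xi)|\le-\frac{\zeta_K'}{\zeta_K}(\sigma_0)\ll\mathcal L$. Subtracting the Hadamard formulas at $\sigma$ and $\sigma_0$ (the terms $\frac12\log\Delta_\Xi$ and $B_\Xi$ cancel) we get
$$\Big|\frac{L'}L(\sigma,\Xi)\Big|\ll\mathcal L\qquad(1<\sigma\le1+1/\mathcal L).\tag{5}$$

**Step 4: pass to sums over primes.** Put $\sigma_v=1+1/\log v$. As $\log u\ge\log W\ge\mathcal L$, integrating (5) from $\sigma_u$ to $\sigma_W$ gives $|\log L(\sigma_u,\Xi)-\log L(\sigma_W,\Xi)|\ll\mathcal L/\log W\ll1$, i.e.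
$$\sum_{\mathfrak a}\frac{\Lambda(\mathfrak a)\Xi(\mathfrak a)}{\log N\mathfrak a}\big(N\mathfrak a^{-\sigma_u}-N\mathfrak a^{-\sigma_W}\big)\ll1 .$$
For $\log v\ge\mathcal L$, (4) gives $\sum_{\mathfrak a}\Lambda(\mathfrak a)N\mathfrak a^{-\sigma_v}\ll\log v$. As $N\mathfrak a^{-\sigma_v}\ge e^{-1}N\mathfrak a^{-1}$ for $N\mathfrak a\le v$, also $\sum_{N\mathfrak a\le v}\Lambda(\mathfrak a)/N\mathfrak a\ll\log v$. We now remove everything but the range $(W,u]$ with weight $N\mathfrak a^{-1}$.

* For $N\mathfrak a\le W$, $|N\mathfrak a^{-\sigma_u}-N\mathfrak a^{-\sigma_W}|\le N\mathfrak a^{-1}\frac{\log N\mathfrak a}{\log W}$, so these terms contribute $\ll\frac1{\log W}\sum_{N\mathfrak a\le W}\frac{\Lambda(\mathfrak a)}{N\mathfrak a}\ll1$.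
* The part with $N\mathfrak a>u$ of the series at $\sigma_u$ is at most $\frac1{\log u}\sum_{\mathfrak a}\Lambda(\mathfrak a)N\mathfrak a^{-\sigma_u}\ll1$; likewise for $N\mathfrak a>W$ at $\sigma_W$.
* For $W<N\mathfrak a\le u$, $0\le N\mathfrak a^{-1}-N\mathfrak a^{-\sigma_u}\le N\mathfrak a^{-1}\frac{\log N\mathfrak a}{\log u}$, so replacing $N\mathfrak a^{-\sigma_u}$ by $N\mathfrak a^{-1}$ costs $\ll\frac1{\log u}\sum_{N\mathfrak a\le u}\frac{\Lambda(\mathfrak a)}{N\mathfrak a}\ll1$.

So $\sum_{W<N\mathfrak a\le u}\frac{\Lambda(\mathfrak a)\Xi(\mathfrak a)}{N\mathfrak a\log N\mathfrak a}\ll1$. For each prime power $\ell^k$ there are at most $n$ prime-power ideals of norm $\ell^k$, since each prime above $\ell$ has at most one such power. Those with $k\ge2$ and $\ell^k>W$ therefore contribute $\ll n\sum_{k\ge2,\,\ell^k>W}\ell^{-k}\ll nW^{-1/2}\ll1$, as $n\le\log W$. What remains is the sum over prime ideals of prime norm, each with weight $\Xi(\mathfrak l)/\ell$. $\square$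

## 7. Primes $\ell$ under many power residue conditions

**Power residue symbols.** Let $r$ be an odd prime, $K$ a number field containing the $r$-th roots of unity, and $\mathfrak l\nmid r$ a prime ideal with $N\mathfrak l=\ell$ prime. For an integer $c$ prime to $\ell$, $(c/\mathfrak l)_r$ is the $r$-th root of unity congruent to $c^{(\ell-1)/r}$ mod $\mathfrak l$. Since $c^{(\ell-1)/r}\equiv1\pmod\ell$ iff $c$ is an $r$-th power mod $\ell$, the symbol detects $r$-th powers. For $K=\mathbb Q(\zeta_3)$ and $\mathfrak l\mid7$, $(2/\mathfrak l)_3\equiv2^2=4$, a nontrivial cube root of unity mod 7: 2 is not a cube mod 7.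

**Lemma 5.** Let $\mathcal T=\mathcal T_1\sqcup\mathcal T_2\subseteq\mathcal R$. For $r\in\mathcal T_1$ let $b_r$ be a nonzero integer, not an $r$-th power of an integer, with $|b_r|\le B$, $B\ge3$. For a prime $\ell$ put
$$f(\ell)=\prod_{r\in\mathcal T_1,\ r\mid\ell-1}\mathbf 1[b_r\text{ is an }r\text{-th power mod }\ell]\ \prod_{r\in\mathcal T_2,\ r\mid\ell-1}\frac1r .$$
If $u\ge W$ and $\log W\ge R^4\log B$, then
$$\sum_{W<\ell\le u}\frac{f(\ell)}\ell=\kappa\log\frac{\log u}{\log W}+O(L_3^2),\qquad\kappa=\prod_{r\in\mathcal T}\Big(1-\frac1r\Big).$$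

The factors $\frac1r$ for $\mathcal T_2$ will arise when a condition is replaced by its average over $q$.

*Proof.* **Step 1: expand $f$.** Let $\ell>W$; since $W>R$ and $W>B$, $\ell$ divides neither $R$ nor any $b_r$. For $r\mid\ell-1$ put $h_r=1-\frac1r-\frac1r\sum_{\chi^r=1,\,\chi\ne1}\chi(b_r)$ ($\chi$ mod $\ell$) if $r\in\mathcal T_1$, and $h_r=1-\frac1r$ if $r\in\mathcal T_2$. By orthogonality $f(\ell)=\prod_{r\in\mathcal T,\,r\mid\ell-1}(1-h_r)$. Writing $s=\prod_{r\in S}r$,
$$f(\ell)=\sum_{S\subseteq\mathcal T}(-1)^{|S|}\mathbf 1[s\mid\ell-1]\prod_{r\in S}h_r,$$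
$$\prod_{r\in S}h_r=\sum_{U\subseteq S\cap\mathcal T_1}(-1)^{|U|}\prod_{r\in S\setminus U}\Big(1-\frac1r\Big)\prod_{r\in U}\frac1r\sum_{(\chi_r)_{r\in U}}\prod_{r\in U}\chi_r(b_r),$$
where $\chi_r$ runs over the characters mod $\ell$ of exact order $r$.

**Step 2: the terms $U=\emptyset$ give the main term.** Since $s\le R\le\log W$, Siegel–Walfisz and partial summation give
$$\sum_{W<\ell\le u,\ \ell\equiv1(s)}\frac1\ell=\frac1{\varphi(s)}\log\frac{\log u}{\log W}+O\big(e^{-c\sqrt{\log W}}\big).$$
There are at most $2^{|\mathcal R|}\le R$ sets $S$ and $\sqrt{\log W}\ge R^2$, so the errors add up to $O(Re^{-cR^2})=O(1)$. The main terms add up to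
$$\prod_{r\in\mathcal T}\Big(1-\frac{1-1/r}{r-1}\Big)\log\frac{\log u}{\log W}=\kappa\log\frac{\log u}{\log W},\qquad\text{as }\frac{1-1/r}{r-1}=\frac1r.$$

**Step 3: for $U\ne\emptyset$, rewrite the character sum over a cyclotomic field.** Let $K=\mathbb Q(\zeta_s)$, $n=\varphi(s)\le R$. If $\ell\equiv1\bmod s$, $\ell$ splits completely in $K$. For $\mathfrak l\mid\ell$ and $r\in S$, $c\mapsto(c/\mathfrak l)_r$ is a character of $\mathbb F_\ell^\times$ of exact order $r$, and $(c/\sigma\mathfrak l)_r=\sigma\big((c/\mathfrak l)_r\big)$ for $c\in\mathbb Z$ and $\sigma\in\mathrm{Gal}(K/\mathbb Q)\cong\prod_{r\in S}(\mathbb Z/r)^\times$. Thus $\sigma=(a_r)_{r\in S}$ raises the symbol for $r$ to the power $a_r$. The characters of exact order $r$ are the powers, with exponents in $(\mathbb Z/r)^\times$, of any one of them. So as $\mathfrak l$ runs over the primes above $\ell$, the tuple $((\cdot/\mathfrak l)_r)_{r\in U}$ takes each value $(\chi_r)_{r\in U}$ exactly $\varphi(s)/\prod_{r\in U}(r-1)$ times. Hence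
$$\sum_{(\chi_r)}\prod_{r\in U}\chi_r(b_r)=\frac{\prod_{r\in U}(r-1)}{\varphi(s)}\sum_{\mathfrak l\mid\ell}\Xi(\mathfrak l),\qquad\Xi(\mathfrak l)=\prod_{r\in U}(b_r/\mathfrak l)_r .$$
The Frobenius of $\mathfrak l\nmid sb_r$ in $K(b_r^{1/r})/K$ multiplies $b_r^{1/r}$ by $(b_r/\mathfrak l)_r$. So by Artin reciprocity $\Xi=\prod_{r\in U}\Xi_r$, where $\Xi_r$ is the ray class character of $K(b_r^{1/r})/K$ with $\Xi_r(\mathfrak l)=(b_r/\mathfrak l)_r$ for $\mathfrak l\nmid sb_r$.

**Step 4: $\Xi$ has odd order $>1$.** We claim that $b_r$ is not an $r$-th power in $K$. Suppose it is. Since $\zeta_r\in K$, the real root $\beta=b_r^{1/r}$ then lies in $K\subset\mathbb C$. As $b_r$ is not an $r$-th power in $\mathbb Z$, hence not in $\mathbb Q$, and $r$ is prime, $X^r-b_r$ is irreducible over $\mathbb Q$. The field $\mathbb Q(\beta)$ is contained in an abelian field, so it is normal over $\mathbb Q$, and it contains the conjugate $\beta\zeta_r$, which is not real. This contradicts $\mathbb Q(\beta)\subset\mathbb R$. Hence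 $K(b_r^{1/r})/K$ has degree $r$, $\Xi_r$ has order $r$, and $\Xi$ has odd order $\prod_{r\in U}r>1$.

**Step 5: bound the conductor.** The relative discriminant of $K(b_r^{1/r})/K$ divides $\mathrm{disc}(X^r-b_r)=\pm r^rb_r^{r-1}$. By the conductor–discriminant formula it equals $\mathfrak f(\Xi_r)^{r-1}$, since the $r-1$ nontrivial powers of $\Xi_r$ all have the conductor of $\Xi_r$. So $N\mathfrak f(\Xi_r)\le(r^{r/(r-1)}|b_r|)^n\le(r^2|b_r|)^n$. Moreover $\mathfrak f(\Xi)\mid\prod_{r\in U}\mathfrak f(\Xi_r)$ and $|d_K|\le s^n$. With $n,s,|U|\le R$, the quantity $\mathcal L$ of Lemma 4 satisfies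
$$\mathcal L\le3R\log R+R^2\log B+R\le R^4\log B\le\log W .$$

**Step 6: apply Lemma 4 and add up.** A prime $\ell>W$ does not divide $s$, so there is a prime of $K$ of norm $\ell$ iff $\ell\equiv1\bmod s$, and at all such primes the primitive character attached to $\Xi$ agrees with $\prod_{r\in U}(b_r/\mathfrak l)_r$. By Lemma 4,
$$\sum_{W<\ell\le u,\ \ell\equiv1(s)}\frac1\ell\sum_{\mathfrak l\mid\ell}\Xi(\mathfrak l)\ll1 .$$
Its coefficient in the expansion of $\sum f(\ell)/\ell$ has absolute value $\prod_{r\in S\setminus U}(1-\frac1r)\prod_{r\in U}\frac{r-1}r\cdot\frac1{\varphi(s)}\le\frac1{\varphi(s)}$. The terms with $U\neq\emptyset$ therefore contribute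
$$\ll\sum_{S\subseteq\mathcal T}\frac{2^{|S|}}{\varphi(s)}\le\prod_{r\in\mathcal R}\Big(1+\frac2{r-1}\Big)\ll L_3^2$$
by (2). $\square$

## 8. Integers composed of a given set of primes

**Lemma 6.** For any set $\mathcal P$ of primes and $X\ge1$,
$$\#\{m\le X:\ \ell\mid m\Rightarrow\ell\in\mathcal P\}\ll\frac X{\log(2X)}\exp\Big(\sum_{\ell\le X,\ \ell\in\mathcal P}\frac1\ell\Big)\tag{6}$$
with an absolute implied constant.

*Proof.* Let $h$ be the indicator function of the integers all of whose prime factors lie in $\mathcal P$; then $h(\ell^kn)\le h(n)$. Since $\sum_{\ell^k\le y}\log\ell^k\ll y$ by Chebyshev,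
$$\sum_{m\le X}h(m)\log m=\sum_{m\le X}h(m)\sum_{\ell^k\|m}\log\ell^k\le\sum_{n\le X}h(n)\sum_{\ell^k\le X/n}\log\ell^k\ll X\sum_{n\le X}\frac{h(n)}n .$$
As $\log(X/m)\le X/m$, also $\sum_{m\le X}h(m)\log(X/m)\le X\sum_{m\le X}h(m)/m$. Trivially $\log2\sum_{m\le X}h(m)\le X$, and $\sum_{n\le X}h(n)/n\ge1$. Adding the three,
$$\log(2X)\sum_{m\le X}h(m)\ll X\sum_{n\le X}\frac{h(n)}n\le X\prod_{\ell\le X,\ \ell\in\mathcal P}\Big(1-\frac1\ell\Big)^{-1}\ll X\exp\Big(\sum_{\ell\le X,\ \ell\in\mathcal P}\frac1\ell\Big).\ \square$$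

## 9. Sporadic moduli with a small distinguished prime

We begin the proof of Theorem 1.

**Step 1: discard $d$ with too many prime factors.** We have $\#\{d\le x:\omega(d)>3L_2\}\le3^{-3L_2}\sum_{d\le x}3^{\omega(d)}\ll xL_1^{2-3\log3}\ll x/L_1$. So assume $\omega(d)\le3L_2$ and apply Lemma 3.

**Step 2: fix the data.** Let $H=\exp(L_2^{2/3})$. Since $R\le\exp(2L_2^{1/2})$, any fixed power of $R$, of $L_2$ and of $e^{L_3^2}$ is $\le H^{1/4}$ for large $x$; think of $H$ as an error factor $(\log x)^{o(1)}$ that swallows all others. Fix a tuple $\tau=(\mathcal T_a,\mathcal T_b,(j_r))$ satisfying (i); there are at most $R^2\le H$ of them. For a prime $q\nmid p$ let $f_q(\ell)\in\{0,1\}$ be the function of Lemma 5 with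
$$\mathcal T_1=\mathcal T,\quad\mathcal T_2=\emptyset,\quad b_r=p\ (r\in\mathcal T_a),\quad b_r=qp^{\,r-j_r}\ (r\in\mathcal T_b).$$
Modulo $\ell\nmid p$, $qp^{r-j_r}$ is an $r$-th power iff $qp^{-j_r}$ is. These $b_r$ are not $r$-th powers of integers: for large $x$ every $r\in\mathcal R$ satisfies $2\le|p|<2^r$, while for $r\in\mathcal T_b$ we have $v_q(b_r)=1$. With $B=3q|p|^R$ we have $\log B\le R^2\log(2q)$. So Lemma 5 applies to $f_q$ whenever $\log W\ge R^6\log(2q)$.

By Lemma 3 it suffices to count, for each $\tau$, the $d\le x$ prime to $p$ for which there is an odd prime $q\mid d$ with $f_q(\ell)=1$ for all primes $\ell\mid d$, $\ell\ne q$.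

**Step 3: count those with $\log q\le H$.** Write $d=q^am$ with $q\nmid m$. If $q^a>\sqrt x$, then $d$ is a multiple of the least power of $q$ exceeding $\sqrt x$; over all $q\le e^H$ there are at most $\sqrt x\,e^H\ll x/L_1$ such $d$. Let $q^a\le\sqrt x$, and put $\log w=H^2$, which is $\ge R^6\log(2q)$. All primes $\ell\mid m$ with $\ell>w$ have $f_q(\ell)=1$. Apply (6) with $X=x/q^a\ge\sqrt x$: the primes up to $w$ contribute a factor $\ll\log w=H^2$, and Lemma 5 gives $\sum_{w<\ell\le X}f_q(\ell)/\ell\le\kappa L_2+O(L_3^2)$. So the number of $m$ is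
$$\ll\frac x{q^aL_1}\,H^2\,L_1^\kappa e^{O(L_3^2)}\ll\frac x{q^a}L_1^{-1+\kappa}H^3 .$$
Since $\sum_{q\le x,\,a\ge1}q^{-a}\ll L_2$, summing gives $\ll xL_1^{-1+\kappa}H^4$.

## 10. A large distinguished prime: averaging over $q$

Now let $\log q>H$. Step 3 cannot simply be repeated. Lemma 5 controls $f_q(\ell)$ only for $\log\ell\ge R^6\log(2q)$. If we use $f_q$ only for $\log\ell>H\log q$ and nothing below, then (6) bounds the number of $m\le x/q$ by about $\frac{x/q}{\log(2x/q)}\cdot H\log q\cdot L_1^\kappa$. Sum over the roughly $Q/\log Q$ primes $q\in(Q,2Q]$: the factor $\log q$ cancels the density of the primes and leaves about $\frac{x}{\log(2x/Q)}HL_1^\kappa$ for each dyadic $Q$. There are about $L_1$ values $Q\le\sqrt x$, and the total is of size $xHL_1^\kappa$, worse than trivial. When $q$ is near $\sqrt x$, the character attached to $b_r=qp^{r-j_r}$ has too large a conductor for us to say anything about a single $q$ and the primes $\ell<q$.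

But we need not understand a single $q$. For $\ell$ much smaller than $q$, reverse the roles: that $qp^{-j_r}$ is an $r$-th power mod $\ell$ puts $q$ in certain residue classes mod $\ell$, and primes $q\in(Q,2Q]$ are well distributed, from above, to small moduli.

**Step 4: set up dyadic ranges.** The $d$ divisible by $q^2$ for some $q>e^H$ number $\ll xe^{-H}\ll x/L_1$, as $H\ge L_2$. So let $d=qm$, $q\nmid m$, $q\in(Q,2Q]$, $Q=2^ke^H\le x$, $k\ge0$. Put
$$\log w_0=H^{1/2},\qquad\log w_1=\frac{\log Q}{100L_2},\qquad\log w_2=H\log Q,$$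
so $w_0<w_1<Q<q<w_2$. Given $q$, we have $m\le x/Q$, and the primes $\ell\mid m$ in $(w_0,w_1]\cup(w_2,x]$ satisfy $f_q(\ell)=1$. Allowing all primes up to $w_0$ and in $(w_1,w_2]$, (6) bounds the number of $m$ by
$$\ll\frac{x/Q}{\log(2x/Q)}\,\log w_0\cdot\frac{\log w_2}{\log w_1}\cdot E_q\cdot\exp\Big(\sum_{w_2<\ell\le x}\frac{f_q(\ell)}\ell\Big),\qquad E_q=\exp\Big(\sum_{w_0<\ell\le w_1}\frac{f_q(\ell)}\ell\Big).\tag{7}$$
Here $\log w_2\ge R^6\log(2q)$, so by Lemma 5 the last factor is $\le L_1^\kappa e^{O(L_3^2)}$ (it is 1 if $w_2\ge x$). Also $\log w_0\cdot\log w_2/\log w_1=100L_2H^{3/2}$.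

**Step 5: average $E_q$ over $q$.** Since $e^t\le(1+t)e^{t^2}$ for $t\ge0$ and $\sum\ell^{-2}$ converges,
$$E_q\ll\prod_{w_0<\ell\le w_1}\Big(1+\frac{f_q(\ell)}\ell\Big)=\sum_{m_1}\frac{f_q(m_1)}{m_1},\qquad f_q(m_1)=\prod_{\ell\mid m_1}f_q(\ell),$$
over squarefree $m_1$ composed of primes in $(w_0,w_1]$. Those with $\omega(m_1)>10L_2$ contribute at most $3^{-10L_2}\prod_{\ell\le x}(1+\frac3\ell)\ll L_1^{3-10\log3}\ll L_1^{-7}$. Those with $\omega(m_1)\le10L_2$ satisfy $m_1\le w_1^{10L_2}=Q^{1/10}$; this is why $w_1$ was chosen as it was.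

For such $m_1$, $f_q(m_1)=1$ forces two things. First, $p$ is an $r$-th power mod $\ell$ for all $\ell\mid m_1$, $r\in\mathcal T_a$, $r\mid\ell-1$; this does not involve $q$. Second, for each $\ell\mid m_1$ and $r\in\mathcal T_b$ with $r\mid\ell-1$, $q$ lies in a given coset of the $r$-th powers mod $\ell$. As $\mathbb F_\ell^\times$ is cyclic and the $r$ are distinct primes, these cosets intersect in $(\ell-1)\prod_{r\in\mathcal T_b,\,r\mid\ell-1}r^{-1}$ residue classes mod $\ell$. By the Chinese remainder theorem $q$ lies in one of the products of these numbers of reduced classes mod $m_1$. By the Brun–Titchmarsh inequality (Montgomery–Vaughan), each reduced class mod $m_1$ contains at most $\frac{2Q}{\varphi(m_1)\log(Q/m_1)}\le\frac{3Q}{\varphi(m_1)\log Q}$ primes $q\in(Q,2Q]$. Thus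
$$\sum_{Q<q\le2Q}f_q(m_1)\le\frac{3Q}{\log Q}\,g(m_1),\qquad g(m_1)=\prod_{\ell\mid m_1}g(\ell),$$
where $g(\ell)$ is the function of Lemma 5 with $\mathcal T_1=\mathcal T_a$, $b_r=p$ and $\mathcal T_2=\mathcal T_b$. Its parameter $\kappa$ is the same. As $\log w_0=H^{1/2}\ge R^4\log\max(3,|p|)$, Lemma 5 applies on $(w_0,w_1]$, and with $\sum_{m_1}g(m_1)/m_1\le\exp(\sum g(\ell)/\ell)$ and $\ll Q/\log Q$ primes $q$ we get
$$\sum_{Q<q\le2Q}E_q\ll\frac Q{\log Q}\Big(\exp\Big(\sum_{w_0<\ell\le w_1}\frac{g(\ell)}\ell\Big)+L_1^{-7}\Big)\ll\frac Q{\log Q}L_1^\kappa e^{O(L_3^2)} .$$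

**Step 6: sum over $Q$.** Inserting this in (7), the number of $d=qm$ with $q\in(Q,2Q]$ is $\ll\frac x{\log Q\,\log(2x/Q)}L_1^{2\kappa}H^3$. Split $Q=2^ke^H\le x$ at $\sqrt x$. For $Q\le\sqrt x$, $\log(2x/Q)\gg L_1$ and $\sum1/\log Q\ll L_2$; for $Q>\sqrt x$, $\log Q\gg L_1$, and $2x/Q\ge2$ runs over a progression of ratio 2, so $\sum1/\log(2x/Q)\ll L_2$. Thus $\sum_Q\frac1{\log Q\log(2x/Q)}\ll L_2/L_1$, and this range contributes $\ll xL_1^{-1+2\kappa}H^4$.

**Step 7: sum over the tuples.** There are at most $H$ of them, and $\kappa\le CL_4/L_3$ by (3). Together with the discarded $d$,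
$$\big|(\mathcal B_p\setminus(\mathcal B_{p,0}\cup\mathcal B_{p,1}))(x)\big|\ll\frac{xH}{L_1}+xL_1^{-1+2CL_4/L_3}H^5 .$$
Since $H^5=L_1^{5L_2^{-1/3}}\le L_1^{L_4/L_3}$ for large $x$, Theorem 1 follows. $\blacksquare$

No claim is made that the error term $x/(\log x)^{1-CL_4/L_3}$ is optimal.

## 11. Many moduli with $-1\in\langle p\rangle$

To prove Theorem 2 we produce a set $P$ of primes of positive density such that every product of distinct primes of $P$ lies in $\mathcal B_{p,1}$. If $p^k\equiv-1$ modulo several odd primes $\ell$ with a common $k$, the orders of $p$ modulo these primes all have the same 2-adic valuation, which is at least 1. So this valuation is what we prescribe.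

**Step 1: a Galois element that moves two roots.** Let $K_n=\mathbb Q(\zeta_{2^n})$, $n\ge2$, and let $\alpha$ be a root of $X^{2^n}=p$. We claim $\alpha\notin K_n$ for large $n$. Otherwise $\theta=\alpha\bar\alpha=|p|^{1/2^{n-1}}\in K_n$. The field $\mathbb Q(\theta)\subset\mathbb R$ is normal over $\mathbb Q$, being a subfield of an abelian field, so all conjugates of $\theta$ are real roots of $X^{2^{n-1}}=|p|$, i.e. $\pm\theta$. Hence $\theta^2=|p|^{1/2^{n-2}}\in\mathbb Q$, which is impossible for large $n$ since $|p|>1$.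

Fix such an $n$ and let $L=K_n(\zeta_{2^{n+1}},\alpha)$; it is normal over $\mathbb Q$, being the splitting field of $(X^{2^n}-p)(X^{2^{n+1}}-1)$. The elements of $\mathrm{Gal}(L/K_n)$ fixing $\zeta_{2^{n+1}}$, respectively $\alpha$, form two proper subgroups. A group is not the union of two proper subgroups, so some $\sigma\in\mathrm{Gal}(L/K_n)$ moves both. Write $\sigma\alpha=\zeta\alpha$ with $\zeta$ of order $2^s$, $1\le s\le n$.

**Step 2: the primes of $P$.** Let $P$ be the set of primes $\ell\nmid2p$ (so unramified in $L$) with $\sigma$ in their Frobenius class. By Chebotarev, $P$ has a natural density $\delta_0>0$. Let $\ell\in P$ and let $\mathfrak L\mid\ell$ have Frobenius $\sigma$. As $\sigma$ is trivial on $K_n$ and moves $\zeta_{2^{n+1}}$, $2^n\|\ell-1$. From $\alpha^\ell\equiv\sigma\alpha=\zeta\alpha\pmod{\mathfrak L}$ we get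
$$p^{(\ell-1)/2^n}=\alpha^{\ell-1}\equiv\zeta\pmod{\mathfrak L}.$$
Since $\ell$ is odd, $\zeta$ has order $2^s$ also mod $\mathfrak L$. Since $(\ell-1)/2^n$ is odd, $v_2(\mathrm{ord}_\ell(p))=s\ge1$.

**Step 3: products of primes of $P$.** Let $d$ be squarefree with all prime factors in $P$, and let $M$ be the lcm of the odd parts of the $\mathrm{ord}_\ell(p)$, $\ell\mid d$. For each $\ell\mid d$, $p^{2^sM}\equiv1$ but $p^{2^{s-1}M}\not\equiv1\pmod\ell$, so $p^{2^{s-1}M}\equiv-1\pmod\ell$. The exponent does not depend on $\ell$, so $p^{2^{s-1}M}\equiv-1\pmod d$ and $d\in\mathcal B_{p,1}$.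

**Step 4: count them.** Consider $d=m\ell$ where $m\le x^{1/4}$ is squarefree and composed of primes of $P$ not exceeding $v:=x^{1/(16L_2)}$, and $\ell\in P$, $x^{1/4}<\ell\le x/m$. Such a $d$ determines $\ell$ (its largest prime factor) and hence $m$. As $x/m\ge x^{3/4}$ and $P$ has density $\delta_0$, each $m$ admits $\gg\frac x{mL_1}$ primes $\ell$, so the number of $d$ is $\gg\frac x{L_1}\sum_m\frac1m$. To bound the sum below, take the full Euler product and remove the $m>x^{1/4}$ by Rankin's trick: for these $1\le(m/x^{1/4})^{1/\log v}$, so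
$$\sum_m\frac1m\ge\prod_{\ell\in P,\ \ell\le v}\Big(1+\frac1\ell\Big)-x^{-1/(4\log v)}\prod_{\ell\le v}\big(1+\ell^{-1+1/\log v}\big).$$
Here $x^{-1/(4\log v)}=e^{-4L_2}=L_1^{-4}$. As $\ell^{1/\log v}\le e$ for $\ell\le v$, where $e=2.718\ldots$, the last product is $\ll(\log v)^e\le L_1^e$. The first product is $(\log v)^{\delta_0+o(1)}$, and $\log v=L_1/(16L_2)$. So
$$\sum_m\frac1m\ge(\log v)^{\delta_0+o(1)}-O(L_1^{-4+e})\gg L_1^{\delta_0/2},$$
and $|\mathcal B_{p,1}(x)|\gg x/(\log x)^{1-\delta_0/2}$, which is Theorem 2 with $\delta=\delta_0/2$. $\blacksquare$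

By the deduction in Section 1, the Main Theorem is proved.

## 12. Finitely generated subgroups of $\mathbb Q^\times$

Let $\Gamma\le\mathbb Q^\times$ be finitely generated of rank $k\ge0$, and let $d$ range over the positive integers prime to all numerators and denominators of elements of $\Gamma$. Put

* $\mathcal B_\Gamma=\{d:\Gamma\bmod d\text{ is balanced}\}$,
* $\mathcal B_{\Gamma,0}=\{d:4\mid d,\ \frac d2+1\in\Gamma\bmod d\}$,
* $\mathcal B_{\Gamma,1}=\{d:-1\in\Gamma\bmod d\}$.

For $\Gamma=\langle p\rangle$ these are the sets of Section 1.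

**Theorem 3.** $\mathcal B_{\Gamma,0}\cup\mathcal B_{\Gamma,1}\subseteq\mathcal B_\Gamma$ and $|(\mathcal B_\Gamma\setminus(\mathcal B_{\Gamma,0}\cup\mathcal B_{\Gamma,1}))(x)|\ll_\Gamma x/(\log x)^{1-C_\Gamma L_4/L_3}$. If $k\ge1$, then $|\mathcal B_\Gamma(x)|=|(\mathcal B_{\Gamma,0}\cup\mathcal B_{\Gamma,1})(x)|+o(|\mathcal B_{\Gamma,1}(x)|)$.

*Proof.* The inclusion is Lemma 1, which holds for every $H$. If $k=0$, then $\Gamma\subseteq\{\pm1\}$. For $-1\in\Gamma$ every $d$ is in $\mathcal B_{\Gamma,1}$. For $\Gamma=\{1\}$ the cosets are single elements, so $\mathcal B_\Gamma=\{1,2\}=\mathcal B_{\Gamma,1}$. In both cases the set to be counted is empty. Let $k\ge1$ and let $t_1,\dots,t_k$ be a basis of $\Gamma$ modulo torsion; write $t^j=\prod_it_i^{j_i}$ for $j\in\mathbb Z^k$. The proof of Lemma 2 works for $H=\Gamma\bmod d$, with $\psi(p)=1$ replaced by "$\psi$ trivial on $\Gamma$". The torsion of $\Gamma$ is contained in $\{\pm1\}$, where a character of odd order is trivial, so this means $\psi(t_i)=1$ for all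 $i$.

**Step 1: the analogue of Lemma 3.** Put $v_i=(\lambda_\ell(t_i))_{\ell\in D_r}$ and $A_r=\{c:c\cdot v_i=0\text{ for all }i\}$, so $A_r^\perp=\mathrm{span}(v_1,\dots,v_k)$. The choice of $q$ and (i) are unchanged. For $r\in\mathcal T_a$ we get $e_q=\sum_ij_iv_i$ with some $j=j^{(r)}\in\{0,\dots,r-1\}^k$, and $j\ne0$ because $e_q\ne0$. Then $t^j$ is an $r$-th power mod every $\ell\in D_r\setminus\{q\}$. For $r\in\mathcal T_b$ we get $j=j^{(r)}\in\{0,\dots,r-1\}^k$ such that $qt^{-j}$ is an $r$-th power mod every $\ell\in D_r$. There are at most $3^{|\mathcal R|}R^k\le R^{k+1}$ tuples $(\mathcal T_a,\mathcal T_b,(j^{(r)})_{r\in\mathcal T})$, and (3) holds as before.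

**Step 2: the integers $b_r$.** Take
$$b_r=t^j\prod_i\mathrm{den}(t_i)^r\ (r\in\mathcal T_a),\qquad b_r=q\prod_it_i^{r-j_i}\prod_i\mathrm{den}(t_i)^r\ (r\in\mathcal T_b).$$
They are nonzero integers. Modulo primes $\ell$ not dividing numerators or denominators of the $t_i$, they have the same $r$-th power status as $t^j$, respectively $qt^{-j}$. Moreover $\log|b_r|\le C_\Gamma r$ for $r\in\mathcal T_a$ and $\log|b_r|\le\log q+C_\Gamma r$ for $r\in\mathcal T_b$. For $r\in\mathcal T_b$, $v_q(b_r)=1$ because $q\mid d$ is prime to the $t_i$, so $b_r$ is not an $r$-th power.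

For $r\in\mathcal T_a$ we must show that $t^j$ is not an $r$-th power in $\mathbb Q^\times$. Let $\ell_1,\dots,\ell_h$ be the primes occurring in $t_1,\dots,t_k$ and let $E$ be the $k\times h$ integer matrix with entries $v_{\ell_g}(t_i)$. If $c\in\mathbb Z^k$ and $cE=0$, then $t^c=\pm1$ is torsion and $c=0$. So $E$ has rank $k$, and some $k\times k$ minor $D$ is nonzero. If $t^j=g^r$, then $jE\equiv0\pmod r$, and if $r\nmid D$ this gives $j\equiv0\pmod r$, contrary to $0\ne j\in\{0,\dots,r-1\}^k$. Every $r\in\mathcal R$ exceeds $L_3>|D|$ for large $x$, so the claim holds.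

**Step 3: the count.** We go through Sections 9 and 10 with these $b_r$. For $f_q$ Lemma 5 needs $\log B\ll_\Gamma\log q+R$, which is again $\le R^2\log(2q)$ for large $x$, so it applies whenever $\log W\ge R^6\log(2q)$. For $g$ take $\mathcal T_1=\mathcal T_a$ with the above $b_r$ and $\mathcal T_2=\mathcal T_b$. Then $\log B\ll_\Gamma R$, and $\log w_0=H^{1/2}\ge R^4\log B$ because fixed powers of $R$ are $\le H^{1/4}$. In Step 5 of Section 10 the conditions for $r\in\mathcal T_a$ again do not involve $q$, those for $r\in\mathcal T_b$ again put $q$ in one coset of the $r$-th powers mod $\ell$, and all $\ell>w_0$ are prime to the $t_i$. The number of tuples is $R^{k+1}\le H$. Every other line is unchanged, and the bound follows.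

**Step 4: the lower bound.** If $-1\in\langle t_1\bmod d\rangle$, then $d\in\mathcal B_{\Gamma,1}$. Run Section 11 with $t_1$ in place of $p$, removing from $P$ the finitely many primes dividing numerators or denominators of generators of $\Gamma$; the density $\delta_0$ does not change. The one property of $p$ used was $|p|^{1/2^{n-2}}\notin\mathbb Q$ for large $n$. Since $t_1$ is not torsion, $|t_1|\ne1$, so some prime has nonzero valuation in $t_1$, which is not divisible by $2^{n-2}$ for large $n$; hence $|t_1|^{1/2^{n-2}}\notin\mathbb Q$. So $|\mathcal B_{\Gamma,1}(x)|\gg x/(\log x)^{1-\delta}$ for some $\delta>0$, and the bound of Step 3 is $o(|\mathcal B_{\Gamma,1}(x)|)$. $\blacksquare$
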